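\title{The metric space of two-dimensional operator spaces is not separable}

\begin{abstract}
We show that the set $OS_2$ of two-dimensional operator spaces, with the completely bounded Banach--Mazur distance, is not separable. More precisely, for every $n\ge2$, arbitrarily close to any $n$-dimensional operator space there is a uniformly separated family of $2^{\aleph_0}$ such spaces. Hence separable subsets of $OS_n$, such as the set of $1$-exact spaces, are nowhere dense. In the proof, finitely many pairwise independent vectors of the space are represented by operators that act as the identity on prescribed subspaces and as strict contractions on their complements, and the unitaries of a group with property (T) are stored in the mutual position of these subspaces.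
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
An \emph{operator space} is a closed linear subspace $E\subset B(H)$, with $H$ a Hilbert space, together with the norms that the spaces $M_k(E)$ of $k\times k$ matrices over $E$ inherit from $M_k(B(H))=B(H^k)$. For a linear map $u:E\to F$ between operator spaces let $u^{(k)}=\mathrm{Id}_{M_k}\otimes u:M_k(E)\to M_k(F)$ be the map that applies $u$ to each entry, and let $\|u\|_{cb}=\sup_k\|u^{(k)}\|$. The map $u$ is \emph{completely bounded} (cb) if $\|u\|_{cb}<\infty$, a \emph{complete contraction} if $\|u\|_{cb}\le1$, and a \emph{complete isometry} if every $u^{(k)}$ is isometric. For $n$-dimensional operator spaces $E,F$ put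
\[ d_{cb}(E,F)=\inf\{\|u\|_{cb}\|u^{-1}\|_{cb}\ :\ u:E\to F\ \text{a linear isomorphism}\}. \]
This number measures how well all matrix norms of $E$ can be matched with those of $F$ by one linear map. Let $OS_n$ be the set of $n$-dimensional operator spaces, completely isometric spaces being identified, and let $\delta_{cb}=\log d_{cb}$. Composition of maps gives the triangle inequality for $\delta_{cb}$. If $d_{cb}(E,F)=1$, then isomorphisms $u_j$ with $\|u_j^{-1}\|_{cb}=1$ and $\|u_j\|_{cb}\to1$ have a limit point in the finite-dimensional space of linear maps $E\to F$, and it is a complete isometry. So $\delta_{cb}$ is a metric on $OS_n$.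

It is known that $(OS_n,\delta_{cb})$ is non-separable for every $n\ge3$: there are a family $(E_t)_{t\in[0,1]}$ in $OS_n$ and a constant $c_n>1$ with $d_{cb}(E_t,E_{t'})\ge c_n$ for all $t\ne t'$. The case $n=2$ is an open problem from \cite{TP}: \emph{is $(OS_2,\delta_{cb})$ separable?} We prove that it is not.

\subsection*{What the simplest cases give}
For $n=1$ and $E=\mathbb Cx$ with $\|x\|=1$ we have $\|a\otimes x\|=\|a\|$ for $a\in M_k$, so $OS_1$ is a single point.

At a fixed matrix level nothing non-separable can happen. Fix $k$, and choose in each $E\in OS_n$ a basis $(e_i)$ such that the $e_i$ and the coordinate functionals have norm one (see (B3) below). Then $\max_i\|a_i\|\le\|\sum a_i\otimes e_i\|\le\sum_i\|a_i\|$ for $a_i\in M_k$. The norms on $M_k^n$ that lie between these two form an equicontinuous family on the compact set $\{\max_i\|a_i\|=1\}$, so by the Arzel\`a--Ascoli theorem $OS_n$ is totally bounded when $\|u\|_{cb}$ is replaced by $\|u^{(k)}\|$ in the definition of the distance. Non-separability can only come from information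 that is spread over matrices of unbounded size.

Let $d_{SK}(E)=\inf\{d_{cb}(E,F): N\ge1,\ F\subset M_N,\ \dim F=n\}$ for $E\in OS_n$, and call $E$ \emph{$1$-exact} if $d_{SK}(E)=1$. The $1$-exact spaces form a separable set (Section~\ref{sec:topology}). A natural way to leave this set is to take the span of unitaries of unbounded size. Left multiplication by $u_1^*$ is a complete isometry of the span of $u_1,\dots,u_n$ onto the span of $1,u_1^*u_2,\dots,u_1^*u_n$. For $n\ge3$ at least two unitaries remain, and they need not commute. For $n=2$ one unitary $w$ remains, with spectrum $\Sigma$ in the unit circle, and $\|a\otimes1+b\otimes w\|=\max_{z\in\Sigma}\|a+zb\|$. Since $1,w$ are independent, $\Sigma$ contains two points $z_1\ne z_2$, and $\|b\|\le2|z_1-z_2|^{-1}\max_i\|a+z_ib\|$. If $\Sigma'\subset\Sigma$ is a finite $h$-net containing $z_1,z_2$, then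
\[ \max_{z\in\Sigma'}\|a+zb\|\le\max_{z\in\Sigma}\|a+zb\|\le\Big(1+\frac{2h}{|z_1-z_2|}\Big)\max_{z\in\Sigma'}\|a+zb\|, \]
and the left side is the norm of a space of diagonal matrices. So the span of two unitaries is always $1$-exact, and one might guess that two dimensions leave too little room and that $OS_2$ is separable. The opposite holds, and near every point.

\subsection*{Results}
\begin{theorem}\label{thm:main}
Let $n\ge2$, $E\in OS_n$ and $\lambda>1$. There are a constant $c>1$ and a family $(F_t)_{t\in[0,1]}$ in $OS_n$ such that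
\[ d_{cb}(E,F_t)\le\lambda\ \text{ for all }t,\qquad d_{cb}(F_t,F_{t'})\ge c\ \text{ for all }t\ne t'. \]
In particular $(OS_2,\delta_{cb})$ is not separable: it contains a uniformly separated family of cardinality $2^{\aleph_0}$.
\end{theorem}

The constant $c$ depends on $E$ and $\lambda$; the triangle inequality forces $c\le\lambda^2$. Recall that the \emph{density character} of a metric space is the least cardinality of a dense subset.

\begin{theorem}\label{thm:topology}
The space $(OS_n,\delta_{cb})$ is separable if and only if $n=1$. For $n\ge2$ every nonempty open subset of $OS_n$ has density character exactly $2^{\aleph_0}$, so every separable subset of $OS_n$ is nowhere dense. Consequently, for $n\ge2$: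
\begin{enumerate}
\item[(a)] the set of $E\in OS_n$ with $d_{SK}(E)=1$, that is, the closure of the set of $n$-dimensional subspaces of the $M_N$, $N\ge1$, is closed and nowhere dense; in particular there are two-dimensional operator spaces that are not $1$-exact;
\item[(b)] if $X$ is a separable operator space, the closure in $OS_n$ of the set of $n$-dimensional subspaces of $X$ is nowhere dense.
\end{enumerate}
\end{theorem}

Section~\ref{sec:background} recalls the facts on cb maps that we use, and Section~\ref{sec:example} shows how a two-dimensional space can remember one unitary. The proof of Theorem~\ref{thm:main} then has four parts: a spectral gap for representations of $SL_3(\mathbb Z)$ (Section~\ref{sec:gap}), the construction of spaces $F_\omega$ near $E$ indexed by the nonempty sets $\omega\subset\mathbb N$ (Section~\ref{sec:construction}), a lower bound for the natural maps $F_{\omega'}\to F_\omega$ (Section~\ref{sec:rigidity}), and a counting argument that handles all other isomorphisms (Section~\ref{sec:counting}). Theorem~\ref{thm:topology}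 is deduced in Section~\ref{sec:topology}.

\section{Background on completely bounded maps}\label{sec:background}

Inner products are linear in the first variable. A closed subspace of a $C^*$-algebra $\mathcal A$ is an operator space, with the norms of the $C^*$-algebras $M_k(\mathcal A)$.

\begin{enumerate}
\item[(B1)] A $*$-homomorphism of $C^*$-algebras is a complete contraction. The map $x\mapsto axb$ on $B(H)$ has cb norm at most $\|a\|\|b\|$. A map $x\mapsto(u_i(x))_i$ into an $\ell_\infty$-direct sum of $C^*$-algebras has cb norm $\sup_i\|u_i\|_{cb}$.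
\item[(B2)] For $f\in E^*$ and $y\in F$ the map $x\mapsto f(x)y$ has cb norm $\|f\|\|y\|$. Indeed, for $x=(x_{ij})\in M_k(E)$ and unit vectors $\alpha,\alpha'\in\mathbb C^k$ we have $|\sum\overline{\alpha_i}f(x_{ij})\alpha'_j|=|f(\sum\overline{\alpha_i}x_{ij}\alpha'_j)|\le\|f\|\|x\|$, and $\|a\otimes y\|=\|a\|\|y\|$.
\item[(B3)] An $n$-dimensional normed space $E$ has an \emph{Auerbach basis}: unit vectors $e_1,\dots,e_n$ whose coordinate functionals $e_i^*$ have norm one. (Take unit vectors that maximize $|\det(e_1,\dots,e_n)|$; then $e_i^*(x)$ is a quotient of two determinants.) For a linear map $w:E\to F$, the expansion $w=\sum_ie_i^*(\cdot)\,w(e_i)$ and (B2) give $\|w\|_{cb}\le n\|w\|$.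
\item[(B4)] (Wittstock--Haagerup--Paulsen; \cite[Theorems 8.2 and 8.4]{Pa}.) Let $F$ be a subspace of a unital $C^*$-algebra $\mathcal A$ and let $v:F\to B(L)$ be cb. Then $v$ extends to $\mathcal A$ with the same cb norm (Wittstock). Every cb map $V:\mathcal A\to B(L)$ has the form $V(x)=X^*\pi(x)Y$, where $\pi$ is a unital $*$-representation of $\mathcal A$ on a Hilbert space $\mathcal K$ and $X,Y:L\to\mathcal K$ satisfy $\|X\|=\|Y\|=\|V\|_{cb}^{1/2}$.
\item[(B5)] Let $\mathcal B,\mathcal N$ be unital $C^*$-algebras. Every unital $*$-representation $\pi$ of $\mathcal B\oplus M_r(\mathcal N)$ is unitarily equivalent to $\pi_0\oplus(\mathrm{id}_{M_r}\otimes\rho)$ on $\mathcal K_0\oplus(\mathbb C^r\otimes K)$, with $\pi_0$ and $\rho$ unital $*$-representations of $\mathcal B$ on $\mathcal K_0$ and of $\mathcal N$ on $K$; one of the summands may be zero. Indeed, the images of the central projections $1\oplus0$ and $0\oplus1$ split the space as $\mathcal K_0\oplus\mathcal K_1$. With the matrix units $e_{ij}$ of $M_r$, put $K=\pi(e_{11}\otimes1)\mathcal K_1$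 and $\rho(a)=\pi(e_{11}\otimes a)|_K$; the unitary $\mathbb C^r\otimes K\to\mathcal K_1$ sends $e_i\otimes\xi$ to $\pi(e_{i1}\otimes1)\xi$.
\end{enumerate}

Fact (B4) is what makes lower bounds on cb norms possible: it turns a map of cb norm close to one into a representation between two almost contractive operators, and we can then follow individual vectors.

\section{Three subspaces remember a unitary}\label{sec:example}

\subsection*{Gram matrices}
Let $J_1,\dots,J_r$ be isometries from $\mathbb C^N$ into a Hilbert space. The mutual position of their ranges is described by the Gram matrix $G=(g_{ij})\in M_r(M_N)$, $g_{ij}=J_i^*J_j$. The range of $J_k$ determines $J_k$ up to a unitary factor $W_k$ on the right, and these factors replace $g_{ij}$ by $W_i^*g_{ij}W_j$. Suppose that $g_{ij}=\varepsilon U_{ij}$ for $i\ne j$, with $U_{ij}$ unitary. For $r=2$ the choice $W_1=1$, $W_2=U_{12}^*$ removes the unitary. For $r\ge3$ we can arrange $U_{1j}=1$ for all $j\ge2$; the only changes that keep this normalization have $W_1=\dots=W_r$, and so the tuple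 $(U_{23},\dots,U_{2r})$ is remembered up to simultaneous conjugation. Conversely, a positive invertible $G\in M_r(M_N)$ with $g_{kk}=1$ is the Gram matrix of the isometries $J_k=G^{1/2}e_k$, where $e_k:\mathbb C^N\to\mathbb C^r\otimes\mathbb C^N$ is the inclusion of the $k$-th copy.

\subsection*{Peaks}
An operator space sees a subspace through an operator that attains its norm there. Say that $A$ \emph{peaks} on the range of a projection $Q$ if $A=Q+A'$ with $A'=(1-Q)A'(1-Q)$ and $\|A'\|<1$. Then $\|A\zeta\|=\|\zeta\|$ holds exactly for $\zeta\in\operatorname{ran}Q$.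

We want a linear map $\theta$ on a two-dimensional space and vectors $x_1,\dots,x_r$ such that $\theta(x_k)$ peaks on $\operatorname{ran}J_k$ for each $k$, although the $x_k$ satisfy linear relations. Put $T=G^{1/2}\theta G^{1/2}$. The condition $\theta(x_k)J_k=J_k=\theta(x_k)^*J_k$ becomes $T(x_k)e_k=Ge_k=T(x_k)^*e_k$: the matrices $T(x_k)$ and $G$ have the same $k$-th row and the same $k$-th column. So the entry $(i,j)$ of $T$ is prescribed only at $x_i$ and at $x_j$. These are two linear conditions, and two dimensions suffice to meet them when $x_i$ and $x_j$ are independent. This is the reason why $n=2$ is enough.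

\begin{example}\label{ex:three}
In $\mathbb C^2$ let $x_1=(1,0)$, $x_2=(0,1)$, $x_3=(1,1)$. For a unitary $U\in M_N$ and $x=(z_1,z_2)$ put
\[ G=\begin{pmatrix}1&\varepsilon&\varepsilon\\ \varepsilon&1&\varepsilon U\\ \varepsilon&\varepsilon U^*&1\end{pmatrix},\qquad
T(x)=\begin{pmatrix}z_1-\frac{z_2}2&\varepsilon(z_1+z_2)&\varepsilon z_1\\ \varepsilon(z_1+z_2)&z_2-\frac{z_1}2&\varepsilon z_2U\\ \varepsilon z_1&\varepsilon z_2U^*&\frac{z_1+z_2}2\end{pmatrix}. \]
The matrices $T(x_1)$, $T(x_2)$, $T(x_3)$ are
\[ \begin{pmatrix}1&\varepsilon&\varepsilon\\ \varepsilon&-\frac12&0\\ \varepsilon&0&\frac12\end{pmatrix},\qquad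
\begin{pmatrix}-\frac12&\varepsilon&0\\ \varepsilon&1&\varepsilon U\\0&\varepsilon U^*&\frac12\end{pmatrix},\qquad
\begin{pmatrix}\frac12&2\varepsilon&\varepsilon\\2\varepsilon&\frac12&\varepsilon U\\ \varepsilon&\varepsilon U^*&1\end{pmatrix}, \]
and $T(x_k)$ shares its $k$-th row and column with $G$. Let $\theta_U=G^{-1/2}TG^{-1/2}$, $J_k=G^{1/2}e_k$ and $Q_k=J_kJ_k^*$. As $\varepsilon\to0$, uniformly in $N$ and $U$, the operator $(1-Q_k)\theta_U(x_k)(1-Q_k)$ tends to a diagonal matrix with entries $0,\pm\frac12$. Fix $\varepsilon>0$ so small that its norm is always at most $\frac34$. Then $\theta_U(x_k)$ peaks on $\operatorname{ran}J_k$.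

\emph{Claim.} Let $U\in M_N$ and $U'\in M_{N'}$ be unitary. If the map $\theta_{U'}(x)\mapsto\theta_U(x)$ is a complete contraction, then every eigenvalue of $U$ is an eigenvalue of $U'$.

By (B4) and (B5), $\theta_U(x)=X^*(\mathrm{id}\otimes\rho)(\theta_{U'}(x))Y$ with $\|X\|,\|Y\|\le1$ and $\rho:M_{N'}\to B(K)$. Let $G'=(g'_{ij})$ be the Gram matrix for $U'$ and let $\mathbf J_k=(\mathrm{id}\otimes\rho)(G')^{1/2}(e_k\otimes\cdot)$, isometries $K\to\mathbb C^3\otimes K$ with $\mathbf J_i^*\mathbf J_j=\rho(g'_{ij})$. The operator $A_k=(\mathrm{id}\otimes\rho)(\theta_{U'}(x_k))$ peaks on $\operatorname{ran}\mathbf J_k$, and $J_k=\theta_U(x_k)J_k=X^*A_kYJ_k$.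

For a unit vector $h\in\mathbb C^N$ the vectors $\xi=XJ_kh$ and $\zeta=YJ_kh$ have norm at most one and $\langle A_k\zeta,\xi\rangle=\|J_kh\|^2=1$. Equality in the Cauchy--Schwarz inequality gives $\|\xi\|=\|\zeta\|=1$ and $A_k\zeta=\xi$. Then $\|A_k\zeta\|=\|\zeta\|$, so $\zeta\in\operatorname{ran}\mathbf J_k$ and $\xi=\zeta$. Thus $X$ carries peak to peak: $XJ_k=A_kYJ_k=\mathbf J_kW_k$ for an isometry $W_k:\mathbb C^N\to K$. The Gram matrix is carried along:
\[ g_{ij}=J_i^*J_j=J_i^*X^*A_jYJ_j=(\mathbf J_iW_i)^*\mathbf J_jW_j=W_i^*\rho(g'_{ij})W_j . \]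
The entries $(1,2)$ and $(1,3)$ give $W_1^*W_j=1$, so $\|W_jh-W_1h\|^2=2-2=0$ for unit $h$, and $W_1=W_2=W_3=:W$. The entry $(2,3)$ gives $W^*\rho(U')W=U$, so $\|\rho(U')Wh-WUh\|^2=2-2=0$, and $\rho(U')W=WU$. An eigenvector $h$ of $U$ yields the eigenvector $Wh$ of $\rho(U')$, and the spectrum of $\rho(U')$ is contained in that of $U'$. This proves the claim.
\end{example}

Four things separate this example from Theorem~\ref{thm:main}. One unitary only yields a subset of the circle, and the circle has no infinite uniformly separated subset; we need infinitely many tuples of unitaries that are uniformly far from being intertwined. The spaces must be close to a given $E$. The argument must tolerate cb norm $1+\delta$. Finally, $d_{cb}$ involves all isomorphisms and not only the map $\theta_{U'}(x)\mapsto\theta_U(x)$. The next four sections treat these points in order.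

\section{A spectral gap}\label{sec:gap}

A finite subset $S$ of a discrete group $\Gamma$ is a \emph{Kazhdan set} if there is $\kappa>0$ such that $\max_{s\in S}\|\varpi(s)\xi-\xi\|\ge\kappa\|\xi\|$ for every unitary representation $\varpi$ of $\Gamma$ without nonzero invariant vectors and every vector $\xi$. The group has \emph{property (T)} if it has a finite Kazhdan set. We use two facts from \cite{BHV}: the group $\Gamma=SL_3(\mathbb Z)$ has property (T) (Kazhdan), and every finite generating set of a discrete group with property (T) is a Kazhdan set.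

Fix a finite generating set of $\Gamma=SL_3(\mathbb Z)$ and number its elements as $S=\{s_3,\dots,s_r\}$; the indices $1$ and $2$ are reserved for the two extra subspaces of Section~\ref{sec:example}. For instance, $S$ may consist of the six elementary matrices, with $r=8$. Fix $\kappa>0$ such that
\begin{equation}\label{eq:kazhdan}
\sum_{s\in S}\|\varpi(s)\xi-\xi\|^2\ge\kappa^2\|\xi\|^2
\end{equation}
whenever $\varpi$ has no nonzero invariant vectors.

\begin{lemma}\label{lem:irreps}
The group $\Gamma$ has infinitely many pairwise inequivalent finite-dimensional irreducible unitary representations.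
\end{lemma}

\begin{proof}
For a prime $p$ let $\Gamma_p$ be the image of $\Gamma$ in $SL_3(\mathbb Z/p)$. The image of the elementary matrix $1+e_{12}$ has order $p$, so $|\Gamma_p|\ge p$. Inequivalent irreducible representations of $\Gamma_p$ pull back to inequivalent irreducible representations of $\Gamma$, and $|\Gamma_p|$ is the sum of the squares of their dimensions. If $\Gamma$ had only finitely many classes, of dimensions $d_1,\dots,d_l$, then $p\le\sum d_i^2$ for all primes $p$, which is absurd.
\end{proof}

Fix pairwise inequivalent irreducible representations $\sigma_m:\Gamma\to U(N_m)$, $m\in\mathbb N$, where $U(N)$ is the unitary group of $M_N$. They are only countably many. To obtain a continuum of objects we take direct sums over subsets: for $\emptyset\ne\omega\subset\mathbb N$ let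
\[ \mathcal N_\omega=\ell_\infty\text{-}\bigoplus_{k\in\omega}M_{N_k},\qquad\sigma_\omega(s)=(\sigma_k(s))_{k\in\omega}\in\mathcal N_\omega . \]
Fact (B4) will hand us an arbitrary representation $\rho$ of $\mathcal N_\omega$. For infinite $\omega$ it may annihilate every summand $M_{N_k}$, so Schur's lemma does not apply to $\rho\circ\sigma_\omega$ directly. The remedy is to write the gap \eqref{eq:kazhdan} as an inequality between elements of a $C^*$-algebra, which every $*$-representation preserves. Let $\|\cdot\|_2$ be the Hilbert--Schmidt norm.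

\begin{lemma}\label{lem:gap}
Let $m\notin\omega$, let $\rho:\mathcal N_\omega\to B(K)$ be a unital $*$-representation and let $W:\mathbb C^{N_m}\to K$ be linear. Then
\[ \sum_{s\in S}\|\rho(\sigma_\omega(s))W-W\sigma_m(s)\|_2^2\ge\kappa^2\|W\|_2^2 . \]
If moreover $W^*W\ge\frac121$, then $\sum_{s\in S}\|\rho(\sigma_\omega(s))W-W\sigma_m(s)\|^2\ge\kappa^2/2$ in operator norm.
\end{lemma}

\begin{proof}
Write $N=N_m$. For a Hilbert space $K$ and a linear map $Z:\mathbb C^N\to K$ put $\mathrm{vec}(Z)=\sum_iZe_i\otimes e_i\in K\otimes\mathbb C^N$. This is a linear bijection with $\|\mathrm{vec}(Z)\|=\|Z\|_2$. Let $V\in U(N)$, let $\overline V$ be its entrywise conjugate and let $u\in B(K)$. Since $\overline Ve_i=\sum_j\overline{V_{ji}}e_j$ and $V^*e_j=\sum_i\overline{V_{ji}}e_i$,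
\begin{equation}\label{eq:vec}
(u\otimes\overline V)\,\mathrm{vec}(Z)=\sum_{i,j}\overline{V_{ji}}\,uZe_i\otimes e_j=\sum_juZV^*e_j\otimes e_j=\mathrm{vec}(uZV^*).
\end{equation}
Let $k\in\omega$, so $k\ne m$. By \eqref{eq:vec}, an invariant vector of $\sigma_k\otimes\overline{\sigma_m}$ is a map $Z$ with $\sigma_k(g)Z=Z\sigma_m(g)$ for all $g\in\Gamma$, and $Z=0$ by Schur's lemma. For a unitary $u$ we have $\|u\xi-\xi\|^2=\langle(2-u-u^*)\xi,\xi\rangle$. So \eqref{eq:kazhdan} for $\sigma_k\otimes\overline{\sigma_m}$ says that the $k$-th component of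
\[ \Delta=\sum_{s\in S}\Big(2-\sigma_\omega(s)\otimes\overline{\sigma_m(s)}-\big(\sigma_\omega(s)\otimes\overline{\sigma_m(s)}\big)^*\Big)\in\mathcal N_\omega\otimes M_N=\ell_\infty\text{-}\bigoplus_{k\in\omega}M_{N_k}\otimes M_N \]
is at least $\kappa^21$. As $\kappa$ does not depend on $k$, we have $\Delta\ge\kappa^21$, and hence $(\rho\otimes\mathrm{id})(\Delta)\ge\kappa^21$. Evaluating at $\mathrm{vec}(W)$ and using \eqref{eq:vec} again,
\[ \kappa^2\|W\|_2^2\le\sum_{s\in S}\|\rho(\sigma_\omega(s))W\sigma_m(s)^*-W\|_2^2=\sum_{s\in S}\|\rho(\sigma_\omega(s))W-W\sigma_m(s)\|_2^2, \]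
because right multiplication by a unitary preserves $\|\cdot\|_2$. For the second claim, $\|Z\|_2^2\le N\|Z\|^2$ for $Z:\mathbb C^N\to K$ and $\|W\|_2^2=\operatorname{tr}(W^*W)\ge N/2$; the factor $N$ cancels.
\end{proof}

\begin{remark}
This lemma is the only place where property (T) enters. It fails for $\Gamma=\mathbb Z$, $S=\{1\}$: the $\sigma_k(1)$ are distinct points $z_k$ of the circle, and for $\omega=\{k\}$, $\rho=\mathrm{id}$, $W=1$ the left side is $|z_k-z_m|^2$, which has no positive lower bound over all $k\ne m$.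
\end{remark}

\section{The spaces $F_\omega$}\label{sec:construction}

Fix $n\ge2$, an $n$-dimensional operator space $E\subset B(H)$ and $0<\eta<\frac12$.

\subsection*{Vectors and functionals}
The diagonal of $T$ in Example~\ref{ex:three} consists of functionals $f_j$ with $f_k(x_k)=1$ and $|f_j(x_k)|<1$ for $j\ne k$. To stay close to $E$ we need in addition that the $f_j$ are contractive on $E$; then the $x_k$ must almost be norming vectors. If $E^*$ is strictly convex, norming vectors of independent unit functionals will do. In general we first perturb the norm of $E^*$.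

\begin{lemma}\label{lem:vectors}
There are $f_1,\dots,f_r\in E^*$ and pairwise linearly independent $x_1,\dots,x_r\in E$ with $\|f_k\|\le1$, $\|x_k\|\le1+\eta$, $f_k(x_k)=1$, and $|f_j(x_k)|<1$ for $j\ne k$.
\end{lemma}

\begin{proof}
Let $|\cdot|_2$ be a Hilbert norm on $E^*$ with $|\cdot|_2\le\|\cdot\|$, and let $\Phi(f)=\|f\|+\eta|f|_2$. The norm $\Phi$ is strictly convex. Indeed, if $\Phi(f)=\Phi(f')=\Phi(\frac{f+f'}2)=1$, the triangle inequality is an equality for both terms of $\Phi$, so $|f+f'|_2=|f|_2+|f'|_2$; then $f,f'$ are positively proportional, and equal since $\Phi(f)=\Phi(f')$.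

Since $n\ge2$ there are pairwise linearly independent $f_1,\dots,f_r$ with $\Phi(f_k)=1$. By the Hahn--Banach theorem for $(E^*,\Phi)$, whose dual is $E$, there are $x_k\in E$ with $f_k(x_k)=1$ and $|f(x_k)|\le\Phi(f)$ for all $f\in E^*$. Then $\|f_k\|\le\Phi(f_k)=1$, and $|f(x_k)|\le\Phi(f)\le(1+\eta)\|f\|$ gives $\|x_k\|\le1+\eta$.

We have $|f_j(x_k)|\le1$. Suppose $|f_j(x_k)|=1$ with $j\ne k$, and take $|\mu|=1$ with $\mu f_j(x_k)=1$. The functionals $\mu f_j$, $f_k$ and their midpoint satisfy $\Phi(f)\le1$ and $f(x_k)=1$, hence $\Phi(f)=1$. Strict convexity gives $\mu f_j=f_k$, contrary to independence. Finally, if $x_j=\mu x_k$ with $j\ne k$, then $f_k(x_j)=\mu$ and $f_j(x_k)=\mu^{-1}$, and these cannot both have modulus less than one.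
\end{proof}

The hypothesis $n\ge2$ is used here and nowhere else; the last sentence of the proof shows that the lemma is false for $n=1$.

For $i\ne j$ choose $\varphi_{ij}=\varphi_{ji}\in E^*$ with $\varphi_{ij}(x_i)=\varphi_{ij}(x_j)=1$, which is possible because $x_i,x_j$ are independent. Put
\[ a=\max\big\{1-\eta^2,\ \max_{j\ne k}|f_j(x_k)|\big\}<1,\qquad a'=\frac{1+a}2<1,\qquad b=\max_{i\ne j}\|\varphi_{ij}\|,\qquad\beta=2r^2b+3r. \]
Note that $(1-\eta)\|x_k\|\le1-\eta^2\le a$. Fix $\varepsilon>0$ with
\begin{equation}\label{eq:eps}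
\varepsilon r\le\tfrac12,\qquad\varepsilon\beta\le\eta,\qquad\varepsilon(2\beta+2r)\le\tfrac{1-a}2 .
\end{equation}
The three conditions will make $G$ invertible, keep $\|\theta\|_{cb}\le1+\eta$, and preserve the peaks.

\subsection*{The map $\theta$}
Let $\mathcal N$ be a unital $C^*$-algebra with unitaries $U_{ij}$, $1\le i\ne j\le r$, such that $U_{ji}=U_{ij}^*$. Define $G=G^*=(g_{ij})\in M_r(\mathcal N)$ and linear maps $T,D:E\to M_r(\mathcal N)$ by
\[ g_{jj}=1,\quad g_{ij}=\varepsilon U_{ij};\qquad T(x)_{jj}=f_j(x)1,\quad T(x)_{ij}=\varepsilon\varphi_{ij}(x)U_{ij}\qquad(i\ne j), \]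
and $D(x)=\mathrm{diag}(f_j(x)1)$. An $r\times r$ matrix whose entries have norm at most $\varepsilon$ has norm at most $\varepsilon r$, so $\|G-1\|\le\varepsilon r\le\frac12$ and $G$ is positive and invertible. With $e_k\in M_{r,1}(\mathcal N)$ the column that has $1$ in place $k$ and $0$ elsewhere, put
\[ \theta(x)=G^{-1/2}T(x)G^{-1/2},\qquad J_k=G^{1/2}e_k,\qquad Q_k=J_kJ_k^* . \]
Then $J_i^*J_j=e_i^*Ge_j=g_{ij}$. In particular $J_k^*J_k=1$ and $Q_k$ is a projection.

\begin{lemma}\label{lem:theta}
\begin{enumerate}
\item[(i)] $\|\theta-D\|_{cb}\le\varepsilon\beta\le\eta$, and so $\|\theta\|_{cb}\le1+\eta$.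
\item[(ii)] $\theta(x_k)J_k=J_k=\theta(x_k)^*J_k$, and so $\theta(x_k)=Q_k+(1-Q_k)\theta(x_k)(1-Q_k)$.
\item[(iii)] $\|(1-Q_k)\theta(x_k)(1-Q_k)\|\le a'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By (B1) and (B2), $\|D\|_{cb}\le\max_j\|f_j\|\le1$, and $T-D$ is a sum of fewer than $r^2$ rank-one maps of cb norm at most $\varepsilon b$, so $\|T-D\|_{cb}\le\varepsilon r^2b$. For real $|y|\le\frac12$ and $\mu=(1+y)^{1/2}\ge2^{-1/2}$ we have $|\mu-1|=|y|/(1+\mu)\le|y|$ and $|\mu^{-1}-1|=|y|/(\mu+\mu^2)\le|y|$. By functional calculus $\|G^{\pm1/2}-1\|\le\varepsilon r$, and $\|G^{-1/2}\|\le\sqrt2$ since $G\ge\frac121$. The identity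
\[ \theta-D=G^{-1/2}(T-D)G^{-1/2}+(G^{-1/2}-1)DG^{-1/2}+D(G^{-1/2}-1) \]
and (B1) give $\|\theta-D\|_{cb}\le2\varepsilon r^2b+\sqrt2\,\varepsilon r+\varepsilon r\le\varepsilon\beta$.

(ii) Since $f_k(x_k)=1$ and $\varphi_{kj}(x_k)=\varphi_{jk}(x_k)=1$ for $j\ne k$, the $k$-th row and column of $T(x_k)$ equal those of $G=G^*$. So $T(x_k)e_k=Ge_k=T(x_k)^*e_k$, and $\theta(x_k)J_k=G^{-1/2}T(x_k)e_k=G^{1/2}e_k=J_k$; the same line with $T(x_k)^*$ gives $\theta(x_k)^*J_k=J_k$. Hence $\theta(x_k)Q_k=Q_k=Q_k\theta(x_k)$, and $(1-Q_k)\theta(x_k)(1-Q_k)=\theta(x_k)-Q_k$.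

(iii) From $\|J_k-e_k\|\le\|G^{1/2}-1\|\le\varepsilon r$ and $Q_k-e_ke_k^*=J_k(J_k-e_k)^*+(J_k-e_k)e_k^*$ we get $\|Q_k-e_ke_k^*\|\le2\varepsilon r$. The diagonal matrix $D(x_k)$ has norm one, and $D(x_k)(1-e_ke_k^*)$ has diagonal entries $0$ and $f_j(x_k)$, $j\ne k$, so its norm is at most $a$. In
\[ \theta(x_k)(1-Q_k)=(\theta-D)(x_k)(1-Q_k)+D(x_k)(e_ke_k^*-Q_k)+D(x_k)(1-e_ke_k^*) \]
the three terms have norm at most $2\varepsilon\beta$ (as $\|x_k\|\le2$), $2\varepsilon r$ and $a$. By \eqref{eq:eps} the sum is at most $a+\frac{1-a}2=a'$.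
\end{proof}

\subsection*{The family}
For $\emptyset\ne\omega\subset\mathbb N$ apply this construction with $\mathcal N=\mathcal N_\omega$ and
\[ U_{2j}=\sigma_\omega(s_j)\quad(3\le j\le r),\qquad U_{ij}=1\ \text{ for all other }i<j . \]
We mark the resulting objects by the index $\omega$ ($G_\omega$, $\theta_\omega$, $g^\omega_{ij}$, $U^\omega_{ij}$, $Q^\omega_k$), and by the index $m$ when $\omega=\{m\}$. For $m\in\omega$ the projection of $M_r(\mathcal N_\omega)=\ell_\infty\text{-}\bigoplus_{k\in\omega}M_r(M_{N_k})$ onto the block $m$ is a $*$-homomorphism; it commutes with functional calculus and so sends $\theta_\omega(x)$ to $\theta_m(x)$.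

The map $\theta_\omega$ has cb norm at most $1+\eta$ but forgets most of $E$. We add a slightly shrunk copy of $E$:
\[ \psi_\omega:E\to\mathcal A_\omega:=B(H)\oplus_\infty M_r(\mathcal N_\omega),\qquad\psi_\omega(x)=(1-\eta)x\oplus\theta_\omega(x),\qquad F_\omega=\psi_\omega(E). \]
We view $\psi_\omega$ as an isomorphism $E\to F_\omega$. By (B1) and Lemma~\ref{lem:theta}(i),
\begin{equation}\label{eq:psi}
\|\psi_\omega\|_{cb}\le1+\eta,\qquad\|\psi_\omega^{-1}\|_{cb}\le\frac1{1-\eta},\qquad d_{cb}(E,F_\omega)\le\frac{1+\eta}{1-\eta}.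
\end{equation}
The factor $1-\eta$ keeps the first summand of $\psi_\omega(x_k)$ below $a$ in norm, so that $\psi_\omega(x_k)$ still peaks on the range of $0\oplus Q_k^\omega$. With the factor $1+\eta$ instead, the first summand would dominate at every matrix level and every $F_\omega$ would be completely isometric to $E$.

\section{Rigidity of the coordinate maps}\label{sec:rigidity}

We now run the argument of Example~\ref{ex:three} with errors. It used two equality cases, and we first make each of them quantitative. The first lemma says that vectors on which a peaking operator is almost extremal lie near the peak.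

\begin{lemma}\label{lem:peak}
Let $A=Q+A'$ with $Q$ a projection, $A'=(1-Q)A'(1-Q)$ and $\|A'\|\le a'<1$. Let $\delta\ge0$ and let $\xi,\zeta$ be vectors with $\|\xi\|^2,\|\zeta\|^2\le1+\delta$ and $\langle A\zeta,\xi\rangle=1$. Then
\[ \|A\zeta-\xi\|^2\le2\delta,\qquad\|(1-Q)\xi\|^2\le\frac{2\delta}{1-a'^2}. \]
\end{lemma}

\begin{proof}
The operator $A$ is the direct sum of the identity on $\operatorname{ran}Q$ and of $A'$ on $\ker Q$, so $\|A\|\le1$ and $\|A\zeta-\xi\|^2=\|A\zeta\|^2+\|\xi\|^2-2\le2\delta$. From $1=\langle\zeta,A^*\xi\rangle\le\|\zeta\|\|A^*\xi\|$ we get $\|A^*\xi\|^2\ge(1+\delta)^{-1}\ge1-\delta$. On the other hand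
\[ \|A^*\xi\|^2=\|Q\xi\|^2+\|A'^*(1-Q)\xi\|^2\le\|\xi\|^2-(1-a'^2)\|(1-Q)\xi\|^2\le1+\delta-(1-a'^2)\|(1-Q)\xi\|^2 . \]
Comparing the two bounds gives the second inequality.
\end{proof}

The second lemma says that if a compression of a unitary by almost isometries is almost unitary, then the almost isometries almost intertwine.

\begin{lemma}\label{lem:intertwine}
Let $W,W':L\to K$ be bounded operators with $\|W^*W-1\|\le\alpha$ and $\|W'^*W'-1\|\le\alpha$. Let $u\in B(K)$ and $V\in B(L)$ be unitaries with $\|W^*uW'-V\|\le\alpha'$. Then $\|uW'-WV\|^2\le2\alpha+2\alpha'$.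
\end{lemma}

\begin{proof}
Put $C=V^*W^*uW'$. Then $\|C-1\|\le\alpha'$, so $C+C^*\ge2-2\alpha'$, and
\[ (uW'-WV)^*(uW'-WV)=W'^*W'+V^*W^*WV-(C+C^*)\le2(1+\alpha)-2+2\alpha' . \qedhere\]
\end{proof}

Fix the constants
\[ \tau=\min\Big\{\frac1{10},\ \frac{\varepsilon\kappa^2}{400|S|}\Big\},\qquad\delta=\tfrac12(1-a'^2)\tau^2\in(0,1). \]
They do not depend on $\omega$, and $2\delta/(1-a'^2)=\tau^2$, $2\delta\le\tau^2$.

\begin{proposition}\label{prop:rigid}
If $\omega,\omega'\subset\mathbb N$ are nonempty and $\omega\not\subset\omega'$, then $\|\psi_\omega\psi_{\omega'}^{-1}:F_{\omega'}\to F_\omega\|_{cb}>1+\delta$.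
\end{proposition}

\begin{proof}
Suppose that the norm is at most $1+\delta$. Let $m\in\omega\setminus\omega'$ and $N=N_m$. We shall produce an almost isometry that almost intertwines $\sigma_m$ with a representation of $\mathcal N_{\omega'}$, against Lemma~\ref{lem:gap}.

\emph{Factorization.} Composing $\psi_\omega\psi_{\omega'}^{-1}$ with the $*$-homomorphism of $\mathcal A_\omega$ onto the block $m$ gives $v:F_{\omega'}\to B(\mathbb C^r\otimes\mathbb C^N)$ with $v(\psi_{\omega'}(x))=\theta_m(x)$ and $\|v\|_{cb}\le1+\delta$. By (B4),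
\[ \theta_m(x)=X^*\pi(\psi_{\omega'}(x))Y\quad(x\in E),\qquad\|X\|^2,\|Y\|^2\le1+\delta\le2, \]
with $\pi$ a unital $*$-representation of $\mathcal A_{\omega'}$. By (B5), after absorbing a unitary into $X$ and $Y$, we may take $\pi=\pi_0\oplus(\mathrm{id}_{M_r}\otimes\rho)$ on $\mathcal K=\mathcal K_0\oplus(\mathbb C^r\otimes K)$, with $\rho:\mathcal N_{\omega'}\to B(K)$ unital. Put $\mathbf G=(\mathrm{id}\otimes\rho)(G_{\omega'})$ and define $\mathbf J_k:K\to\mathcal K$ by $\mathbf J_k\xi=0\oplus\mathbf G^{1/2}(e_k\otimes\xi)$. Then $\mathbf J_i^*\mathbf J_j=\rho(g_{ij}^{\omega'})$, the $\mathbf J_k$ are isometries, and since $Q_k^{\omega'}=G_{\omega'}^{1/2}(e_{kk}\otimes1)G_{\omega'}^{1/2}$,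
\[ \mathbf Q_k:=\mathbf J_k\mathbf J_k^*=0\oplus(\mathrm{id}\otimes\rho)(Q_k^{\omega'}). \]
By Lemma~\ref{lem:theta}(ii), the operator $A_k:=\pi(\psi_{\omega'}(x_k))$ equals $\mathbf Q_k+A_k'$, where
\[ A_k'=(1-\eta)\pi_0(x_k)\oplus(\mathrm{id}\otimes\rho)\big((1-Q_k^{\omega'})\theta_{\omega'}(x_k)(1-Q_k^{\omega'})\big)=(1-\mathbf Q_k)A_k'(1-\mathbf Q_k). \]
By $(1-\eta)\|x_k\|\le a$ and Lemma~\ref{lem:theta}(iii), $\|A_k'\|\le a'$.

\emph{Peaks go to peaks.} Let $J_k=J_k^m:\mathbb C^N\to\mathbb C^r\otimes\mathbb C^N$ and $Z_k=XJ_k$, so $\|Z_k\|\le\sqrt2$. Lemma~\ref{lem:theta}(ii) for $\theta_m$ gives $J_k=X^*A_kYJ_k$. For a unit vector $h\in\mathbb C^N$ the vectors $\xi=XJ_kh$ and $\zeta=YJ_kh$ satisfy $\|\xi\|^2,\|\zeta\|^2\le1+\delta$ and $\langle A_k\zeta,\xi\rangle=\|J_kh\|^2=1$. Lemma~\ref{lem:peak} yields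
\begin{equation}\label{eq:Z}
\|A_kYJ_k-Z_k\|\le\tau,\qquad\|(1-\mathbf Q_k)Z_k\|\le\tau .
\end{equation}

\emph{Transfer of the Gram matrix.} We have $g_{ij}^m=J_i^*J_j=J_i^*X^*A_jYJ_j=Z_i^*A_jYJ_j$, so the first bound in \eqref{eq:Z} gives $\|Z_i^*Z_j-g_{ij}^m\|\le\sqrt2\,\tau\le2\tau$. Let $W_k=\mathbf J_k^*Z_k:\mathbb C^N\to K$. Then $\|W_k\|\le\sqrt2$, and $Z_k-\mathbf J_kW_k=(1-\mathbf Q_k)Z_k$ has norm at most $\tau$. Since $W_i^*\rho(g_{ij}^{\omega'})W_j=(\mathbf J_iW_i)^*\mathbf J_jW_j$,
\[ Z_i^*Z_j-W_i^*\rho(g_{ij}^{\omega'})W_j=(Z_i-\mathbf J_iW_i)^*Z_j+(\mathbf J_iW_i)^*(Z_j-\mathbf J_jW_j) \]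
has norm at most $2\sqrt2\,\tau\le3\tau$. Altogether
\[ \|W_i^*\rho(g_{ij}^{\omega'})W_j-g_{ij}^m\|\le5\tau\qquad(1\le i,j\le r). \]
For $i=j$ this reads $\|W_i^*W_i-1\|\le5\tau$. For $i\ne j$, division by $\varepsilon$ gives $\|W_i^*\rho(U_{ij}^{\omega'})W_j-U_{ij}^m\|\le5\tau/\varepsilon$. Lemma~\ref{lem:intertwine} with $\alpha=5\tau$, $\alpha'=5\tau/\varepsilon$ and the bound $\varepsilon\le1$ give
\begin{equation}\label{eq:nu}
\|\rho(U_{ij}^{\omega'})W_j-W_iU_{ij}^m\|\le\nu:=\sqrt{20\tau/\varepsilon}\qquad(i\ne j).
\end{equation}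

\emph{The contradiction.} For $i=1$ all unitaries are $1$, and \eqref{eq:nu} says $\|W_j-W_1\|\le\nu$ for $j\ge2$. For $i=2$, $j\ge3$ it says $\|\rho(\sigma_{\omega'}(s_j))W_j-W_2\sigma_m(s_j)\|\le\nu$. Replacing $W_j$ and $W_2$ by $W:=W_1$ costs $\nu$ each time, so $\|\rho(\sigma_{\omega'}(s))W-W\sigma_m(s)\|\le3\nu$ for all $s\in S$. Also $W^*W\ge(1-5\tau)1\ge\frac121$; in particular $K\ne0$. Since $m\notin\omega'$, Lemma~\ref{lem:gap} gives
\[ \frac{\kappa^2}2\le9|S|\nu^2=\frac{180|S|\tau}\varepsilon\le\frac{180}{400}\,\kappa^2<\frac{\kappa^2}2, \]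
which is false.
\end{proof}

No constant in this proof depends on $N_m$: all estimates are in operator norm, and the dimension cancels in Lemma~\ref{lem:gap}. This uniformity over matrices of unbounded size is what Section~\ref{sec:intro} showed to be necessary.

\section{From the coordinate maps to the distance}\label{sec:counting}

Proposition~\ref{prop:rigid} bounds one particular isomorphism, and another isomorphism $F_{\omega'}\to F_\omega$ might do better. We do not exclude this for a given pair. Instead we read isomorphisms in the coordinates of $E$, where they lie in a bounded subset of the finite-dimensional space $\mathcal L(E)$ of linear maps $E\to E$. If many $F_\omega$ were close to one space, two of the isomorphisms would have nearly the same coordinate expression, and then a coordinate map would be almost completely contractive. Put $c=1+\delta/3$.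

\begin{lemma}\label{lem:count}
There is an integer $\Lambda$ such that for every nonempty $\omega_0\subset\mathbb N$ at most $\Lambda$ nonempty sets $\omega\subset\mathbb N$ satisfy $d_{cb}(F_{\omega_0},F_\omega)<c$.
\end{lemma}

\begin{proof}
For each such $\omega$ choose an isomorphism $u_\omega:F_{\omega_0}\to F_\omega$, scaled so that $\|u_\omega\|_{cb}<c$ and $\|u_\omega^{-1}\|_{cb}\le1$, and put $\tilde u_\omega=\psi_\omega^{-1}u_\omega\psi_{\omega_0}\in\mathcal L(E)$. By \eqref{eq:psi}, $\|\tilde u_\omega\|\le R:=c\frac{1+\eta}{1-\eta}$. Let $\gamma=\frac{\delta(1-\eta)}{3n(1+\eta)}$, and let $\omega,\omega'$ be two such sets with $\|\tilde u_\omega-\tilde u_{\omega'}\|\le\gamma$. The definition of $\tilde u$ gives $\psi_\omega^{-1}=\tilde u_\omega\psi_{\omega_0}^{-1}u_\omega^{-1}$ and $\psi_{\omega'}\tilde u_{\omega'}\psi_{\omega_0}^{-1}=u_{\omega'}$, so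
\[ \psi_{\omega'}\psi_\omega^{-1}=\big[u_{\omega'}+\psi_{\omega'}(\tilde u_\omega-\tilde u_{\omega'})\psi_{\omega_0}^{-1}\big]u_\omega^{-1}. \]
By (B3) and \eqref{eq:psi},
\[ \|\psi_{\omega'}\psi_\omega^{-1}\|_{cb}\le c+\frac{1+\eta}{1-\eta}\,n\gamma=1+\frac{2\delta}3<1+\delta, \]
and Proposition~\ref{prop:rigid} gives $\omega'\subset\omega$. Exchanging $\omega$ and $\omega'$ gives $\omega\subset\omega'$, so $\omega=\omega'$.

Thus the maps $\tilde u_\omega$ for distinct $\omega$ are more than $\gamma$ apart and lie in the ball of radius $R$ of $\mathcal L(E)$, a normed space of real dimension $2n^2$. The balls of radius $\gamma/2$ about them are disjoint and contained in the ball of radius $R+\gamma/2$. Comparing volumes, any $l$ of them satisfy $l(\gamma/2)^{2n^2}\le(R+\gamma/2)^{2n^2}$, and we may take $\Lambda=\lfloor(1+2R/\gamma)^{2n^2}\rfloor$.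
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Choose $\eta\in(0,\frac12)$ with $\frac{1+\eta}{1-\eta}\le\lambda$, and let $F_\omega$ and $c$ be as above. By \eqref{eq:psi}, $d_{cb}(E,F_\omega)\le\lambda$ for all $\omega$. By Zorn's lemma there is a maximal collection $\Omega$ of nonempty subsets of $\mathbb N$ such that $d_{cb}(F_\omega,F_{\omega'})\ge c$ for distinct $\omega,\omega'\in\Omega$. Every nonempty $\omega\subset\mathbb N$ satisfies $d_{cb}(F_{\omega_0},F_\omega)<c$ for some $\omega_0\in\Omega$: take $\omega_0=\omega$ if $\omega\in\Omega$, and use maximality otherwise. By Lemma~\ref{lem:count} each $\omega_0$ accounts for at most $\Lambda$ sets $\omega$, so $2^{\aleph_0}\le\Lambda\cdot|\Omega|$. Hence $\Omega$ is infinite, $\Lambda\cdot|\Omega|=|\Omega|$, and $|\Omega|=2^{\aleph_0}$. Index $\Omega$ by $[0,1]$.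

For $n=2$ and any $E$, the open balls of radius $\frac12\log c$ about the $F_t$ are disjoint and uncountably many, so no countable set meets them all and $OS_2$ is not separable.
\end{proof}

\section{The topology of $OS_n$}\label{sec:topology}

We need one perturbation lemma, valid for all $n\ge1$.

\begin{lemma}\label{lem:separable}
If $X$ is a separable operator space, the set of $n$-dimensional subspaces of $X$ is separable for $\delta_{cb}$.
\end{lemma}

\begin{proof}
Let $F\subset X$ have a basis $y_1,\dots,y_n$ with coordinate functionals $y_i^*\in F^*$, and let $y_1',\dots,y_n'\in X$ satisfy $q:=\sum_i\|y_i^*\|\|y_i-y_i'\|<1$. Let $w:F\to X$ be the linear map with $w(y_i)=y_i'$ and $\iota:F\to X$ the inclusion. Then $w-\iota=\sum_iy_i^*(\cdot)(y_i'-y_i)$ has cb norm at most $q$ by (B2), so $(1-q)\|z\|\le\|w^{(k)}(z)\|\le(1+q)\|z\|$ for $z\in M_k(F)$. Hence $w$ is injective and $d_{cb}(F,w(F))\le\frac{1+q}{1-q}$. Taking the $y_i'$ in a countable dense subset of $X$ makes $q$ as small as we like, so the countably many $n$-dimensional spans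 of $n$-tuples from that subset are dense in the set of $n$-dimensional subspaces of $X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:topology}]
We saw in Section~\ref{sec:intro} that $OS_1$ is a single point. Let $n\ge2$ and let $O\subset OS_n$ be nonempty and open.

\emph{Upper bound.} An $n$-dimensional operator space with a basis $(e_i)$ is determined up to complete isometry by the functions $(a_1,\dots,a_n)\mapsto\|\sum a_i\otimes e_i\|$ on $M_k^n$, $k\ge1$. Each is continuous, hence determined by its values on a countable dense set. So the space is determined by countably many real numbers, $|OS_n|\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$, and the density character of $O$ is at most $2^{\aleph_0}$.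

\emph{Lower bound.} There are $E\in O$ and $\lambda>1$ such that $O$ contains every $F$ with $d_{cb}(E,F)\le\lambda$. By Theorem~\ref{thm:main}, $O$ contains $2^{\aleph_0}$ points at mutual distance at least $\log c>0$. The open balls of radius $\frac12\log c$ about them are disjoint, and their traces on $O$ are nonempty and open in $O$. A dense subset of $O$ meets each trace, so it has at least $2^{\aleph_0}$ elements. In particular $OS_n$ is not separable.

If $A\subset OS_n$ is separable, so is its closure, and so is every subset of the closure, because subsets of separable metric spaces are separable. Therefore the closure contains no nonempty open set, that is, $A$ is nowhere dense.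

(b) By Lemma~\ref{lem:separable} the set of $n$-dimensional subspaces of $X$ is separable. Its closure is separable, hence nowhere dense.

(a) The condition $d_{SK}(E)=1$ means that for each $\lambda>1$ there are $N$ and $F\subset M_N$ with $d_{cb}(E,F)<\lambda$. So the set in (a) is the closure of the union over $N$ of the sets of $n$-dimensional subspaces of $M_N$. Each of these is separable by Lemma~\ref{lem:separable}, so the closure of their countable union is closed and separable, hence nowhere dense. A nowhere dense subset of the nonempty space $OS_2$ is a proper subset, so some two-dimensional operator space is not $1$-exact.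
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHV}
Bekka, de la Harpe, Valette, \emph{Kazhdan's Property (T)}.

\bibitem{Pa}
Paulsen, \emph{Completely Bounded Maps and Operator Algebras}.

\bibitem{TP}
\emph{Tensor products of $C^*$-algebras and operator spaces},
\texttt{https://www.math.tamu.edu/\textasciitilde pisier/TPCOS.pdf}.

\end{thebibliography}
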